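# Subgroups of $\mathbb Q_*^h$ that contain every block of $h$ consecutive integers

Throughout, $\mathbb N$ is the set of positive integers and $\mathbb Q_*$ the multiplicative group of positive rationals. For $h\in\mathbb N$ the set $\mathbb Q_*^h$ is an abelian group under component-wise multiplication. The letters $p,r,r'$ denote primes when we say so.

## 1. Blocks of length one and two

Multiply and divide, as often as you like, the vectors
$$(1,2,\dots,h),\quad (2,3,\dots,h+1),\quad (3,4,\dots,h+2),\ \dots$$
Do you reach every vector of positive rationals? The paper "On completely additive functions satisfying a congruence" (http://compalg.inf.elte.hu/~attila/pub/OnComplAdditiveFunc.pdf) states as Conjecture III that you do: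

**Conjecture III.** If $A$ is a subgroup of $\mathbb Q_*^h$ and $(n,n+1,\dots,n+h-1)\in A$ for all $n\in\mathbb N$, then $A=\mathbb Q_*^h$.

We shall prove it. For $h=1$ there is nothing to do: $A$ contains all positive integers, hence all their quotients. The case $h=2$ has a short proof.

**The case $h=2$.** Suppose $(n,n+1)\in A$ for all $n$. Apply this to the number $n(n+2)$, whose successor is a square: $(n(n+2),(n+1)^2)\in A$. Divide by $(n,n+1)^2=(n^2,(n+1)^2)$:
$$\Bigl(\frac{n+2}{n},1\Bigr)\in A\qquad\text{for all }n\ge1. \tag{1.1}$$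
For instance $(8,9)\,(2,3)^{-2}=(2,1)$, so $(2,1)\in A$. Multiplying (1.1) over $n=1,3,5,\dots$ gives $(m,1)\in A$ for all odd $m$. Multiplying it over $n=2,4,\dots$ gives $(m/2,1)\in A$ for all even $m$, and since $(2,1)\in A$, also $(m,1)\in A$. So $(m,1)\in A$ for every $m\in\mathbb N$. Then $(1,n+1)=(n,n+1)(n,1)^{-1}\in A$ for every $n\ge 1$, and $A=\mathbb Q_*^2$. $\square$

What changes when $h=3$? The same computation, with $m=n(n+2)$, gives
$$(m,m+1,m+2)\,(n,n+1,n+2)^{-2}=\Bigl(\frac{n+2}n,\ 1,\ \frac{(n+1)^2+1}{(n+2)^2}\Bigr)\in A .$$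
The identity $n(n+2)+1=(n+1)^2$ controls one neighbor of $n(n+2)$. The next neighbor is $(n+1)^2+1$, which is $5$ for $n=1$ and the prime $17$ for $n=3$, and we know nothing about the third coordinate at such primes. To remove $17$ we need another vector, which brings in other primes, and nothing makes this process stop. We need a method that does not rest on one polynomial identity.

## 2. Congruence obstructions and the two theorems

It pays to ask the question for more general linear forms, because there the answer can be negative, for a reason one can see.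

**Example.** Let $h=1$ and let $B\le\mathbb Q_*$ be generated by the integers $3n+1$, $n\ge0$. Every element of $B$ is a quotient $u/u'$ of integers prime to $3$ with $u\equiv u'\pmod 3$. Conversely, if $u\equiv u'\pmod 3$ are positive and prime to $3$, then $u/u'=(uu')/(u'^2)$, where $uu'$ and $u'^2$ are $\equiv1\pmod3$, so $u/u'\in B$. Thus $B$ is described by a $3$-adic condition: $B=\mathbb Q_*\cap(1+3\mathbb Z_3)$. The quotient $\mathbb Q_*/B$ is generated by the class of $3$ (infinite order) and the class of $2$ (order $2$).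

Recall that for $M\ge1$ the set $1+p^M\mathbb Z_p$ is an open subgroup of $\mathbb Q_p^\times$, and that these subgroups form a basis of neighborhoods of $1$. We regard $\mathbb Q_*^h$ as a subgroup of $\prod_{p\mid a}(\mathbb Q_p^\times)^h$ by the diagonal embedding. So $r\in\mathbb Q_*^h$ lies in the closure $\overline B$ of a subgroup $B$ if and only if for every $M\ge 1$ there is $s\in B$ with $r_i/s_i\in1+p^M\mathbb Z_p$ for all $i$ and all $p\mid a$. (When $a=1$ the product is a point. Then "$r\in\overline B$" means nothing more than $r\in\mathbb Q_*^h$.)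

**Theorem 1.** Let $c_1,\dots,c_h$ be distinct integers and let $n_0$ satisfy $n+c_i\ge1$ for all $i$ and all $n\ge n_0$. Then the vectors $v_n=(n+c_1,\dots,n+c_h)$, $n\ge n_0$, generate $\mathbb Q_*^h$; even the ratios $v_nv_{n'}^{-1}$ $(n,n'\ge n_0)$ generate $\mathbb Q_*^h$. In particular ($c_i=i-1$, $n_0=1$) Conjecture III holds.

**Theorem 2.** Let $L_i(n)=a_in+b_i$ $(1\le i\le h)$ with $a_i\in\mathbb N$, $b_i\in\mathbb Z$, $a_ib_j\ne a_jb_i$ for $i\ne j$, and $L_i(n)\ge1$ for $n\ge n_0$. Put $a=\mathrm{lcm}(a_i)$ and $v_n=(L_1(n),\dots,L_h(n))$. Let $B\le\mathbb Q_*^h$ be the subgroup generated by the $v_n$, $n\ge n_0$, or the one generated by all $v_nv_{n'}^{-1}$, $n,n'\ge n_0$. Then $\mathbb Q_*^h/B$ is finitely generated, and $B=\mathbb Q_*^h\cap\overline B$, where $\overline B$ is the closure of $B$ in $\prod_{p\mid a}(\mathbb Q_p^\times)^h$. (If $a=1$ the product is a point and $B=\mathbb Q_*^h$.)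

In words: congruences at the primes dividing $a$ are the only obstruction. Theorem 1 is the case $a_i=1$, $b_i=c_i$ of Theorem 2, so we prove Theorem 2.

The proof uses without proof some published theorems, each stated where it enters: results of Tao, Green–Tao and Matomäki–Radziwiłł, the Vinogradov–Korobov bound for $\zeta$, and an upper-bound sieve. It also uses the prime number theorem, Mertens' theorems, Pinsker's inequality, and standard facts on entropy and on $\zeta$.

## 3. Additive functions, and two propositions that suffice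

To study a subgroup we study its quotient. A homomorphism $F:\mathbb Q_*\to\Gamma$ to an additively written abelian group is the same as a completely additive function on $\mathbb N$: $F(mn)=F(m)+F(n)$. Its values at primes are arbitrary and determine it. (Example: $\Gamma=\mathbb Z/2$ and $F(n)$ the number of prime factors of $n$, counted with multiplicity, modulo $2$.) Everything takes place in the following setting.

**Setting.** $q,h\ge1$ are integers; $c_1,\dots,c_h$ are distinct *positive* integers; $\Gamma$ is an abelian group; $F_1,\dots,F_h:\mathbb Q_*\to\Gamma$ are homomorphisms; $C\in\Gamma$; $n_0\ge1$; and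
$$\sum_{i=1}^hF_i(qn+c_i)=C\qquad\text{for all }n\ge n_0. \tag{3.1}$$

For Conjecture III take $\Gamma=\mathbb Q_*^h/A$ and let $F_i(x)$ be the class of the vector with $x$ in position $i$ and $1$ elsewhere. Then (3.1) holds with $q=1$, $c_i=i$, $C=0$, $n_0=1$, and we want $\Gamma=0$.

The first thing to try is to map $\Gamma$ to a finite cyclic group $\mathbb Z/N$ and to show that the resulting $\mathbb Z/N$-valued functions vanish; finite-valued functions are much easier to handle. But a nonzero $\Gamma$ may have no nonzero homomorphism to any $\mathbb Z/N$. This happens whenever $\Gamma$ is divisible, such as $\mathbb Q$ or $\mathbb Q/\mathbb Z$: if $\psi:\Gamma\to\mathbb Z/N$ and $g=Ng'$, then $\psi(g)=N\psi(g')=0$. So the plan stops there unless we first show that $\Gamma$ is finitely generated. This explains why there are two propositions.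

**Proposition 3.** In the setting (3.1) there is $P_0$ such that every $F_i(\mathbb Q_*)$ lies in the subgroup generated by $C$ and the finitely many $F_j(p)$, $p<P_0$ prime, $1\le j\le h$.

**Proposition 4.** In the setting (3.1) with $\Gamma=\mathbb Z/N$ there is $\nu\ge1$ such that $F_j(r)=F_j(r')$ for all $j$ and all positive integers $r\equiv r'\pmod{q^\nu}$ coprime to $q$. (For $q=1$: all $F_j=0$.)

**Proof of Theorem 2 from Propositions 3 and 4.** *Getting into the setting.* Let $G=\mathbb Q_*^h/B$ and let $F_i(x)$ be the class of the vector with $x$ in position $i$ and $1$ elsewhere. Then $\sum_iF_i(L_i(n))$, the class of $v_n$, does not depend on $n\ge n_0$, for either choice of $B$. Write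
$$L_i(n)=\frac{a_i}a\Bigl(an+\frac{ab_i}{a_i}\Bigr).$$
The numbers $ab_i/a_i$ are integers, and they are distinct because $a_ib_j\ne a_jb_i$. Since $F_i(L_i(n))=F_i(a_i/a)+F_i(an+ab_i/a_i)$, the sum $\sum_iF_i(an+ab_i/a_i)$ is constant too. Replace $n$ by $n+n_1$ with $n_1$ large: the constants become $c_i=an_1+ab_i/a_i\ge1$, and we are in the setting (3.1) with $q=a$.

*Finite generation.* By Proposition 3 the images of the $F_i$ lie in one finitely generated subgroup of $G$. These images generate $G$. So $G$ is finitely generated.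

*Closedness.* Clearly $B\subseteq\mathbb Q_*^h\cap\overline B$. Let $r\in\mathbb Q_*^h\setminus B$. A finitely generated abelian group is residually finite (any nonzero element survives in some finite quotient), and a finite abelian group is a product of cyclic groups; so there is $\psi:G\to\mathbb Z/N$ with $\psi(r)\ne0$. The functions $f_i=\psi\circ F_i$ satisfy (3.1) with constant $\psi(C)$, and $\psi(s)=\sum_if_i(s_i)$ for $s\in\mathbb Q_*^h$. Let $\nu$ be as in Proposition 4 and $M=\nu\max_{p\mid a}v_p(a)$ (any $M\ge 1$ if $a=1$). Suppose $s\in\mathbb Q_*$ lies in $1+p^M\mathbb Z_p$ for all $p\mid a$, and write $s=u/u'$ in lowest terms. Then $u,u'$ are coprime to $a$, and $u\equiv u'\pmod{p^M}$ for all $p\mid a$; since $v_p(a^\nu)\le M$, we get $u\equiv u'\pmod{a^\nu}$. By Proposition 4, $f_i(s)=f_i(u)-f_i(u')=0$. If $r$ were in $\overline B$, there would be $s\in B$ with all $r_i/s_i$ of this kind, so $\psi(r)=\psi(s)=0$, a contradiction. For $a=1$ the condition on $s$ is empty, so no $r\notin B$ exists, that is, $B=\mathbb Q_*^h$.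 $\square$

It remains to prove Propositions 3 and 4. The tool that serves both is found by looking at Proposition 4.

## 4. Dilation by a prime, and the divisibility condition that blocks elimination

Let $\Gamma=\mathbb Z/N$ and write $f_i=F_i$. Complete additivity lets us dilate (3.1) by a prime $p\nmid q$: if $m=pqn$ with $n\ge n_0$, then
$$\sum_if_i(m+pc_i)=\sum_i\bigl(f_i(p)+f_i(qn+c_i)\bigr)=\gamma_p,\qquad \gamma_p:=C+\sum_if_i(p). \tag{4.1}$$
This gives one relation for each $p$, with the shifts stretched by $p$. If (4.1) held for *all* $m$ divisible by $q$, elimination would be easy. Take $h=2$, $q=1$, $c_1=1$, $c_2=2$, so the relation is $f_1(m+p)+f_2(m+2p)=\gamma_p$. Replace $(m,p)$ by $(m+2s,p-s)$, where $p-s$ is also prime. The argument of $f_2$ does not change, since $(m+2s)+2(p-s)=m+2p$, while the argument of $f_1$ becomes $m+p+s$. Subtracting,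
$$f_1(m+p+s)-f_1(m+p)=\gamma_{p-s}-\gamma_p ,$$
a constant. Hence $f_1(n+Ns)=f_1(n)$: the function $f_1$ is periodic. For general $h$ one removes the other functions one at a time by the same substitution, using primes in a long arithmetic progression.

The argument stops at one exact point: (4.1) is known only for $m$ *divisible by $p$*, a proportion $1/p$ of all $m$. The elimination uses (4.1) at several pairs $(m_S,p_S)$ at once, and combines it with itself at $m$ and at $m+s$. So we need each relation off a set of *small* probability, and we have each only on a set of small probability.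

The way past this is that the condition $p\mid m$ should be almost independent of the values of the finite-valued functions $f_i$ near $m$, for most $p$. For one particular $p$ this can fail: if $u(m)=1$ when $p\mid m$ and $u(m)=0$ otherwise, then $p\cdot\mathbf P(p\mid m,u(m)=1)\approx1$ while $\mathbf P(u(m)=1)\approx1/p$. But a string of $O(H)$ symbols cannot keep carrying information about $m$ modulo most of the roughly $H/(2\log H)$ primes in $(H/2,H]$, for scale after scale of $H$. Entropy makes this precise, and the finite alphabet is what makes entropy available. We first fix a way of choosing $m$ at random that is nearly invariant both under translation and under dilation.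

## 5. Random integers with logarithmic weights

**Definition.** For $3\le x_1<x$ let $\omega=x/x_1$ and $\Lambda=\sum_{x_1\le m\le x}1/m$, and let $m$ be a random integer in $[x_1,x]$ with $\mathbf P(m)=1/(m\Lambda)$. We write $\mathbf E$ for the expectation and always assume $\log\omega\ge3$.

(Example: each dyadic range $X\le m\le2X$ inside $[x_1,x]$ has probability close to $\log2/\Lambda$, whatever $X$ is; this reflects invariance under dilation.) Comparing with integrals, $\Lambda\ge\log\frac{x}{x_1+1}\ge\log\omega-1\ge1$ and $\Lambda\le\log\omega+1$. Functions on $\mathbb N$ are extended by $0$ to nonpositive arguments. We need four estimates.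

**Translation.** For $\varphi:\mathbb N\to[0,1]$ and an integer $0\le t\le x_1$,
$$|\mathbf E\varphi(m+t)-\mathbf E\varphi(m)|\le\frac{4t}{x_1}. \tag{5.1}$$
Indeed $\Lambda\mathbf E\varphi(m+t)=\sum_{x_1+t\le m'\le x+t}\varphi(m')/(m'-t)$. Compare this with $\sum_{x_1\le m'\le x}\varphi(m')/m'$. The integers in $[x_1,x_1+t)$ and those in $(x,x+t]$ are $t$ in number each and carry weights at most $1/x_1$, so they contribute at most $t/x_1$ each. On the common range put $k=m'-t$; the difference is at most $\sum_{k\ge x_1}\frac t{k(k+t)}\le t\bigl(\frac1{x_1^2}+\frac1{x_1}\bigr)\le\frac{2t}{x_1}$. Divide by $\Lambda\ge1$. Applied to $n\mapsto\varphi(n-t)$, the same bound holds for negative shifts.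

**Residue classes.** For all integers $a\ge1$ and $b$,
$$\bigl|\mathbf P(m\equiv b\ (\mathrm{mod}\ a))-1/a\bigr|\le1/x_1. \tag{5.2}$$
The elements of two residue classes modulo $a$ in $[x_1,x]$ alternate, so the sums of $1/m$ over the two classes differ by at most the largest term, hence by at most $1/x_1$. So each of the $a$ sums differs from their average $\Lambda/a$ by at most $1/x_1$. Divide by $\Lambda\ge1$.

**Divisibility by a large number.**
$$\mathbf P(a\mid m)\le 2/a\ \text{ if } a\le x,\qquad \mathbf P(a\mid m)=0\ \text{ if }a>x. \tag{5.3}$$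
Indeed $\sum_{x_1\le m\le x,\,a\mid m}\frac1m=\frac1a\sum_{x_1/a\le k\le x/a}\frac1k\le\frac{1+\log\omega}a$: the first term of the sum over $k$ is at most $1$, and the rest is at most $\log\omega$, both when $a\le x_1$ and when $x_1<a\le x$. And $(1+\log\omega)/(\log\omega-1)\le2$ because $\log\omega\ge3$.

**Dilation.** For a prime $p\le x_1$ and $\varphi:\mathbb N\to[0,1]$,
$$\bigl|p\,\mathbf E[\varphi(m/p)1_{p\mid m}]-\mathbf E\varphi(m)\bigr|\le\frac{2(1+\log p)}\Lambda. \tag{5.4}$$
Writing $m=pk$, the first term is $\frac1\Lambda\sum_{x_1/p\le k\le x/p}\frac{\varphi(k)}k$. The second is $\frac1\Lambda\sum_{x_1\le k\le x}\frac{\varphi(k)}k$. The ranges differ only inside $[x_1/p,x_1)\cup(x/p,x]$, and on each part $\sum1/k\le1+\log p$.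

## 6. The entropy decrement lemma

We recall the facts needed. For random variables with finitely many values, $\mathbf H(X)=-\sum_a\mathbf P(X=a)\log\mathbf P(X=a)$, $\mathbf H(X|Y)=\mathbf H(X,Y)-\mathbf H(Y)$, and the mutual information is
$$I(X;Y)=\mathbf H(X)-\mathbf H(X|Y)=\mathbf H(Y)-\mathbf H(Y|X)\ge0 .$$
(Example: if $m$ is uniform modulo $6$, $X=m\bmod2$ and $Y=m\bmod 6$, then $Y$ determines $X$, so $\mathbf H(X|Y)=0$ and $I(X;Y)=\log2$.) If $X$ takes at most $k$ values, $\mathbf H(X)\le\log k$. Entropy and conditional entropy are subadditive: $\mathbf H(X_1,\dots,X_L|Y)\le\sum_l\mathbf H(X_l|Y)$. Total variation between two laws is the supremum over events of the difference of their probabilities. Pinsker's inequality says that the law of $(X,Y)$ is within $\sqrt{I(X;Y)/2}$ in total variation of the product of its marginals. On a fixed finite alphabet, entropy is a continuous function on the compact simplex of probability laws, hence uniformly continuous in total variation; the same holds for conditional entropy.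

For $H$ a power of $2$ let $\mathcal P_H$ be the set of primes in $(H/2,H]$. By the prime number theorem, for $H$ larger than an absolute constant,
$$|\mathcal P_H|\ge\frac H{4\log H},\qquad\log\prod_{p\in\mathcal P_H}p\le2H. \tag{6.1}$$

**Lemma 5 (entropy decrement, after Tao).** Let $\mathcal A$ be a finite set, $\kappa\ge1$ an integer, $0<\varepsilon<1$, and $H_0$ a sufficiently large power of $2$ (larger than an absolute constant). There are $H_1,X_1$ depending only on $|\mathcal A|,\kappa,\varepsilon,H_0$ such that if $x_1\ge X_1$, then for every $u:\mathbb N\to\mathcal A$ and all sets $B_p\subseteq\mathcal A^{\kappa+1}$ ($p$ prime) there is a power of two $H\in[H_0,H_1]$ such that, with $\pi_p(m)=(u(m),u(m+p),\dots,u(m+\kappa p))$,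
$$\bigl|\,p\,\mathbf P(p\mid m,\ \pi_p(m)\in B_p)-\mathbf P(\pi_p(m)\in B_p)\bigr|\le\varepsilon \tag{6.2}$$
for all but at most $\varepsilon|\mathcal P_H|$ primes $p\in\mathcal P_H$.

**Proof.** Put $\varepsilon_1=\varepsilon^3/2$ and
$$X_H(m)=(u(m+1),\dots,u(m+(\kappa+1)H)),\quad Q_H=\prod_{p\in\mathcal P_H}p,\quad Y_H(m)=m\bmod Q_H,\quad s(H)=\frac{\mathbf H(X_H)}H .$$
Then $0\le s(H)\le(\kappa+1)\log|\mathcal A|$. In this proof $o(1)$ tends to $0$ as $x_1\to\infty$, uniformly in $u$ and the $B_p$, as long as $H$ stays bounded.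

**Step 1: if the window $X_H$ knows much about $Y_H$, the entropy per symbol drops at a larger scale.** Let $L\ge1$ be bounded. The window $X_{LH}(m)$ is the concatenation of the windows $X_H(m+l(\kappa+1)H)$, $0\le l<L$. Also $Y_H(m)$ and $Y_H(m+l(\kappa+1)H)$ determine each other. By (5.1), applied to indicators of sets of values of $(X_H,Y_H)$, the law of $(X_H,Y_H)$ at $m+l(\kappa+1)H$ is within $o(1)$ in total variation of its law at $m$. Therefore
$$\mathbf H(X_{LH})\le\mathbf H(Y_H)+\sum_{l<L}\mathbf H\bigl(X_H(m+l(\kappa+1)H)\,\big|\,Y_H(m)\bigr)\le2H+L\bigl(\mathbf H(X_H)-I(X_H;Y_H)\bigr)+o(1), \tag{6.3}$$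
where we used $\mathbf H(Y_H)\le\log Q_H\le2H$ and $\mathbf H(X_H|Y_H)=\mathbf H(X_H)-I(X_H;Y_H)$.

**Step 2: some scale has small mutual information.** Let $H_{(0)}=H_0$ and $H_{(k+1)}=L_kH_{(k)}$, where $L_k$ is the least power of $2$ with $L_k\ge32\log H_{(k)}/\varepsilon_1$. Suppose that for $H=H_{(k)}$ we have $I(X_H;Y_H)>\varepsilon_1|\mathcal P_H|\ge\varepsilon_1H/(4\log H)$. Divide (6.3) by $L_kH$:
$$s(H_{(k+1)})\le s(H_{(k)})-\frac{\varepsilon_1}{4\log H_{(k)}}+\frac2{L_k}+o(1)\le s(H_{(k)})-\frac{\varepsilon_1}{8\log H_{(k)}}\qquad(x_1\text{ large}), \tag{6.4}$$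
because $2/L_k\le\varepsilon_1/(16\log H_{(k)})$.

The decrements in (6.4) have divergent sum. To see this, put $\alpha_k=\log H_{(k)}$. As $L_k\le64\alpha_k/\varepsilon_1$, we have $\alpha_{k+1}\le\alpha_k+\log(64/\varepsilon_1)+\log\alpha_k$. We claim $\alpha_k\le K(k+1)\log(k+2)$ for $K$ large in terms of $\varepsilon_1,H_0$. For $k=0$ this holds if $K\log 2\ge\log H_0$. If it holds for $k$, then $\log\alpha_k\le\log K+2\log(k+2)$, so
$$\alpha_{k+1}\le K(k+1)\log(k+2)+\log\frac{64K}{\varepsilon_1}+2\log(k+2)\le K(k+1)\log(k+2)+K\log(k+2)\le K(k+2)\log(k+3)$$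
once $K\ge2+\log(64K/\varepsilon_1)/\log2$. Hence $\sum_k1/\alpha_k=\infty$.

Choose $k_0$ with $\sum_{k<k_0}\frac{\varepsilon_1}{8\log H_{(k)}}>(\kappa+1)\log|\mathcal A|$ and put $H_1=H_{(k_0)}$. If the mutual information were large at all $H_{(k)}$, $k<k_0$, then (6.4) would give $s(H_{(k_0)})<0$. So for $x_1$ large there is $k<k_0$ such that $H=H_{(k)}$ satisfies $I(X_H;Y_H)\le\varepsilon_1|\mathcal P_H|$. Fix this $H$ and write $X=X_H$, $Y_p=m\bmod p$.

**Step 3: most single primes have small mutual information with the window.** By (5.2), $Y_H$ is nearly uniform, so $\mathbf H(Y_H)=\log Q_H+o(1)$; and $\sum_{p\in\mathcal P_H}\mathbf H(Y_p)\le\sum_p\log p=\log Q_H$. By the Chinese remainder theorem $Y_H$ is equivalent to $(Y_p)_{p\in\mathcal P_H}$, so $\mathbf H(Y_H|X)\le\sum_p\mathbf H(Y_p|X)$. Subtracting,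
$$\sum_{p\in\mathcal P_H}I(X;Y_p)\le\log Q_H-\mathbf H(Y_H|X)=I(X;Y_H)+o(1)\le\frac{\varepsilon^3}2|\mathcal P_H|+o(1)\le\varepsilon^3|\mathcal P_H| .$$
So $I(X;Y_p)\le\varepsilon^2$ for all but at most $\varepsilon|\mathcal P_H|$ primes $p\in\mathcal P_H$. For these, by Pinsker's inequality, the law of $(X,Y_p)$ is within $\varepsilon/\sqrt2$ in total variation of the product of its marginals.

**Step 4: compare one function of $(X,Y_p)$ under the two laws.** Let $j=j(Y_p)\in\{1,\dots,p\}$ be determined by $p\mid m+j$, and let $\Psi=1[\pi_p(m+j)\in B_p]$. As $1\le j$ and $j+\kappa p\le(\kappa+1)H$, the entries of $\pi_p(m+j)$ lie in the window, so $\Psi$ is a function of $(X,Y_p)$. Under the joint law, by (5.1),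
$$\mathbf E\Psi=\sum_{j=1}^p\mathbf P(p\mid m+j,\ \pi_p(m+j)\in B_p)=p\,\mathbf P(p\mid m,\ \pi_p(m)\in B_p)+o(1).$$
Under the product law each $j$ has probability $1/p+O(1/x_1)$ by (5.2), independently of $X$, so by (5.1) the expectation of $\Psi$ is
$$\frac1p\sum_{j=1}^p\mathbf P(\pi_p(m+j)\in B_p)+o(1)=\mathbf P(\pi_p(m)\in B_p)+o(1).$$
The two differ by at most $\varepsilon/\sqrt2$, so the left side of (6.2) is at most $\varepsilon/\sqrt2+o(1)\le\varepsilon$ for $x_1\ge X_1$. $\square$

## 7. Elimination along a progression of primes: local periodicity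

We now carry out the plan of Section 4. Until the end of Section 9 we are in the setting (3.1) with $\Gamma=\mathbb Z/N$, $f_i=F_i$, and we may assume $N\ge2$. Put
$$\Pi=\max_i\prod_{j\ne i}|c_j-c_i|\ (\text{empty product}=1),\quad R=qh\Pi,\quad\ell=N\cdot h!,\quad\varepsilon=\frac1{16q\ell2^h}.$$

The elimination needs primes in arithmetic progression.

**Theorem GT** (Green–Tao, Ann. of Math. 167 (2008)). A set of primes of positive relative upper density contains arithmetic progressions of every length.

**Lemma 6.** For each $L\ge2$ there is $H_0$ such that for every power of two $H\ge H_0$, each $\mathcal G\subseteq\mathcal P_H$ with $|\mathcal G|\ge\frac12|\mathcal P_H|$ contains an $L$-term progression.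

**Proof.** Otherwise there are powers of two $H^{(1)},H^{(2)},\dots$ with $H^{(k+1)}\ge4H^{(k)}$ and sets $\mathcal G_k\subseteq\mathcal P_{H^{(k)}}$ with $|\mathcal G_k|\ge\frac12|\mathcal P_{H^{(k)}}|$ and without $L$-term progressions. By the prime number theorem $|\mathcal P_H|$ is about half of the number of primes up to $H$, so the union of the $\mathcal G_k$ has positive relative upper density in the primes. By Theorem GT it contains a progression with $2L$ terms. Let its last (largest) term $Z$ lie in $\mathcal G_k$. The common difference is less than $Z/(2L-1)$, so the last $L$ terms are at least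
$$Z-\frac{(L-1)Z}{2L-1}=\frac{L}{2L-1}Z>\frac Z2>\frac{H^{(k)}}4\ge H^{(k-1)}$$
(the last inequality if $k\ge2$), and at most $H^{(k)}$. The sets $\mathcal G_{k'}$ with $k'<k$ lie below $H^{(k-1)}$, and those with $k'>k$ lie above $H^{(k)}$. So these $L$ terms all lie in $\mathcal G_k$, a contradiction. $\square$

**Lemma 7.** There is a finite set $\mathcal B$ of pairs of distinct positive integers such that for every sufficiently large $x$ and every $i$ there is $(\beta_1,\beta_2)\in\mathcal B$ with
$$\mathbf P\bigl(q\mid m,\ f_i(m+\beta_1)\ne f_i(m+\beta_2)\bigr)\le\frac1{8q}, \tag{7.1}$$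
where $m$ is the random integer of Section 5 with $x_1=\sqrt x$.

**Proof.** Fix a power of two $H_0>2q$ that is admissible in Lemma 6 for $L=2R+1$ and in Lemma 5. Let $x$ be large and $x_1=\sqrt x$. Here $o(1)$ is as $x\to\infty$.

**Step 1: free the dilated relation from the condition $p\mid m$.** Apply Lemma 5 with $u(m)=((f_i(m))_i,\,m\bmod q)$, a function with $N^hq$ possible values, and $\kappa=\max_ic_i$. For a prime $p>q$ let $\gamma_p$ be as in (4.1) and let $B_p$ be the set of patterns that express
$$q\mid m\quad\text{and}\quad\sum_if_i(m+pc_i)\ne\gamma_p .$$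
This is indeed a condition on $\pi_p(m)$: entry number $0$ contains $m\bmod q$, and entry number $c_i$ contains $f_i(m+pc_i)$. If $p\mid m$ and $q\mid m$, where $q<p\le H_1$, then $m=pqn$, with $n\ge n_0$ since $m\ge\sqrt x$ is large. So (4.1) holds and $\pi_p(m)\notin B_p$. Thus $\mathbf P(p\mid m,\pi_p(m)\in B_p)=0$, and Lemma 5 gives $H\in[H_0,H_1]$ such that at least half of the primes in $\mathcal P_H$ (all of which exceed $H_0/2>q$) are *nice*, meaning
$$\mathbf P\Bigl(q\mid m,\ \sum_if_i(m+pc_i)\ne\gamma_p\Bigr)\le\varepsilon. \tag{7.2}$$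
The bound $H_1$ does not depend on $x$. By Lemma 6 there is a progression $p_*+lb$, $|l|\le R$, $b\ge1$, of nice primes in $\mathcal P_H$.

**Step 2: eliminate all functions except $f_i$.** Fix $i$ and let $J=\{j:j\ne i\}$. Put
$$s=qb\prod_{j\ne i}|c_j-c_i|,\qquad s_j=\frac s{c_j-c_i}\in qb\mathbb Z\quad(j\in J).$$
For $S\subseteq J$ let $m_S=m+\sum_{j\in S}c_js_j$ and $p_S=p_*-\sum_{j\in S}s_j$. (For $h=2$ and $c=(1,2)$ this is the substitution $(m+2s,p-s)$ of Section 4.) The sum $\sum_{j\in S}s_j$ is a multiple of $b$ of absolute value at most $hs\le hqb\Pi=Rb$, so $p_S$ is a nice prime. As $q\mid s_j$, we have $q\mid m_S\iff q\mid m$. Apply (7.2) to each of the $2^{h-1}$ primes $p_S$ and use (5.1) to pass from $m$ to $m_S$: outside an event of probability at most $2^{h-1}\varepsilon+o(1)$, the condition $q\mid m$ implies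
$$\sum_{k=1}^hf_k(m_S+p_Sc_k)=\gamma_{p_S}\qquad\text{for all }S\subseteq J,$$
where
$$m_S+p_Sc_k=m+p_*c_k+\sum_{j\in S}(c_j-c_k)s_j .$$
Add these relations with the signs $(-1)^{|S|}$. For $k\in J$ the argument of $f_k$ does not depend on whether $k\in S$, since the summand with $j=k$ is $0$; so the terms for $S\setminus\{k\}$ and $S\cup\{k\}$ cancel. For $k=i$ we have $(c_j-c_i)s_j=s$ for all $j\in J$, so the argument is $m+p_*c_i+|S|s$. With $\Delta_s\phi(n)=\phi(n+s)-\phi(n)$, the result is, up to the sign $(-1)^{h-1}$,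
$$\Delta_s^{h-1}f_i(m+p_*c_i)=\text{const},$$
with a constant that does not depend on $m$. Use this at $m$ and at $m+s$ (note $q\mid s$, and use (5.1) again) and subtract:
$$\mathbf P\bigl(q\mid m,\ \Delta_s^hf_i(m+p_*c_i)\ne0\bigr)\le2^h\varepsilon+o(1). \tag{7.3}$$

**Step 3: turn a vanishing $h$-th difference into a period.** For $1\le j<h$,
$$\binom\ell j=\frac\ell j\binom{\ell-1}{j-1}=N\,\frac{h!}j\binom{\ell-1}{j-1}\equiv0\pmod N.$$
So in $\mathbb Z[T]$
$$T^\ell-1=\sum_{j\ge1}\binom\ell j(T-1)^j\equiv(T-1)^hR_0(T)\pmod N,\qquad R_0(T)=\sum_{j=h}^{\ell}\binom\ell j(T-1)^{j-h},$$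
and $R_0$ has degree $\ell-h$. Let $T$ act as $\phi(n)\mapsto\phi(n+s)$. Since $f_i$ takes values in $\mathbb Z/N$, the difference $f_i(n+\ell s)-f_i(n)$ is an integral linear combination of the values $\Delta_s^hf_i(n+as)$, $0\le a\le\ell-h$. Put $\beta_1=p_*c_i$ and $\beta_2=\beta_1+\ell s$, and take $n=m+\beta_1$. By (7.3) at the points $m+as$ (again $q\mid as$) and (5.1), the probability in (7.1) is at most
$$\ell2^h\varepsilon+o(1)=\frac1{16q}+o(1)\le\frac1{8q}.$$
Since $p_*,b\le H_1$, the pair $(\beta_1,\beta_2)$ lies in a finite set independent of $x$, and $\beta_1\ne\beta_2$. $\square$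

## 8. A locally periodic multiplicative function is almost a character

Let $g_i=e^{2\pi\sqrt{-1}f_i/N}$, a completely multiplicative function whose values are $N$-th roots of unity. A Dirichlet character $\chi$ of period $k$ is completely multiplicative, $k$-periodic, and nonzero exactly at the integers prime to $k$. If $f_i(n+M)=f_i(n)$ held for all $n$, one would expect $g_i$ to resemble such a character. We only have (7.1), with probability bounds, and the next theorem is what turns it into information on primes.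

**Theorem T** (Tao, Forum Math. Pi 4 (2016), e8, Theorem 1.3). Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$, $a_1b_2\ne a_2b_1$, $\varepsilon>0$, and let $A$ be sufficiently large depending on these. If $x\ge\omega\ge A$, $g_1,g_2:\mathbb N\to\mathbb C$ are multiplicative with $|g_i|\le1$, and
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g_1(p)\overline{\chi(p)}p^{-it}}p\ge A$$
for all Dirichlet characters $\chi$ of period $\le A$ and all real $|t|\le Ax$, then
$$\Bigl|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Bigr|\le\varepsilon\log\omega .$$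

**Bound VK** (Vinogradov–Korobov). $\zeta(1+it)\ll(\log|t|)^{2/3}$ for $|t|\ge3$.

**Lemma 8.** For each $i$ there is a Dirichlet character $\chi_i$ modulo some $k_i$ with $g_i(p)=\chi_i(p)$ for all primes $p\notin\mathcal Z$, where $\mathcal Z$ is a set of primes (common to all $i$, containing all $p\mid k_1\cdots k_h$) with $\sum_{p\in\mathcal Z}1/p<\infty$.

**Proof.** Fix $i$ and write $g=g_i$. In $p^{-it}$ and in $\zeta(\sigma_0+i\tau)$ below, $i$ is the imaginary unit.

**Step 1: a large correlation, hence a nearby twisted character.** Let $x$ be large and let $(\beta_1,\beta_2)$ be as in Lemma 7. By (5.2) and (7.1),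
$$\bigl|\mathbf E\,1_{q\mid m}\,g(m+\beta_1)\overline{g(m+\beta_2)}\bigr|\ge\mathbf P(q\mid m)-2\cdot\frac1{8q}\ge\frac1q-o(1)-\frac2{8q}\ge\frac1{2q}.$$
Write $m=qn$ and multiply by $q\Lambda$:
$$\Bigl|\sum_{\sqrt x/q\le n\le x/q}\frac{g(qn+\beta_1)\overline{g(qn+\beta_2)}}n\Bigr|\ge\frac\Lambda2,\qquad\Lambda=\tfrac12\log x+O(1).$$
So for large $x$ the same sum over $\sqrt x/q<n\le x/q$ exceeds $\frac14\log\sqrt x$ in absolute value. Apply Theorem T with $x'=x/q$ in place of its $x$, $\omega=\sqrt x$, $\varepsilon=\frac14$, $a_1=a_2=q$, $b_1=\beta_1$, $b_2=\beta_2$, $g_1=g$, $g_2=\bar g$; the condition $q\beta_2\ne q\beta_1$ holds. As the pairs come from a finite set, one constant $A$ is large enough for all of them. The conclusion of Theorem T fails, so its hypothesis fails: for all large $x'$ there are $\chi$ of some period $k_0\le A$ and $|t|\le Ax'$ with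
$$\sum_{p\le x'}\frac{1-\mathrm{Re}\,g(p)\overline{\chi(p)}p^{-it}}p<A. \tag{8.1}$$

**Step 2: take a power to remove $g$ and $\chi$, so that only $t$ is left.** Let $N'=N\prod_{k'\le A}\varphi(k')$, where $\varphi$ is Euler's function. Then $g^{N'}=1$ and $\chi^{N'}$ is principal. For $|z|=1$ we have $1-\mathrm{Re}\,z=|1-z|^2/2$ and $|1-z^{N'}|\le N'|1-z|$, so $1-\mathrm{Re}\,z^{N'}\le N'^2(1-\mathrm{Re}\,z)$. Use this with $z=g(p)\overline{\chi(p)}p^{-it}$ for $p\nmid k_0$ (the terms of (8.1) are all nonnegative); the primes $p\mid k_0$ contribute $O_A(1)$. With $\tau=N't$ there is a constant $A_1$, independent of $x'$, with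
$$\sum_{p\le x'}\frac{1-\cos(\tau\log p)}p\le A_1. \tag{8.2}$$

**Step 3: translate (8.2) into a lower bound for $\zeta$.** Put $\sigma_0=1+\frac1{\log x'}$. From the Euler product, $\log|\zeta(\sigma_0+i\tau)|=\sum_p\cos(\tau\log p)p^{-\sigma_0}+O(1)$. Next, since $1-e^{-v}\le v$, Mertens' theorem gives
$$\sum_{p\le x'}(p^{-1}-p^{-\sigma_0})\le\sum_{p\le x'}\frac{\log p}{p\log x'}=O(1),$$
and, since $p^{-1/\log x'}\le e^{-2^j}$ for $p>x'^{2^j}$,
$$\sum_{p>x'}p^{-\sigma_0}\le\sum_{j\ge0}e^{-2^j}\sum_{x'^{2^j}<p\le x'^{2^{j+1}}}\frac1p=O(1).$$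
Hence $\sum_{p\le x'}\cos(\tau\log p)/p=\log|\zeta(\sigma_0+i\tau)|+O(1)$ uniformly in $\tau$. With $\sum_{p\le x'}1/p=\log\log x'+O(1)$ and (8.2),
$$|\zeta(\sigma_0+i\tau)|\ge e^{-A_2}\log x'. \tag{8.3}$$

**Step 4: $|\tau|\ge3$ is impossible.** We first extend Bound VK to
$$\zeta(s)\ll(\log|\mathrm{Im}\,s|)^{2/3}\qquad(1\le\mathrm{Re}\,s\le2,\ |\mathrm{Im}\,s|\ge3). \tag{8.4}$$
Put $\Phi(s)=\zeta(s)\frac{s-1}{s+1}(\log(s+2))^{-2/3}$. For $\mathrm{Re}\,s\ge1$ we have $\mathrm{Re}(s+2)\ge3$, so $|\log(s+2)|\ge\log|s+2|\ge\log3$; hence $\Phi$ is holomorphic in a neighborhood of the half-plane $\mathrm{Re}\,s\ge1$. On $\mathrm{Re}\,s=1$ it is bounded, by Bound VK and $|\log(s+2)|\ge\log|\mathrm{Im}\,s|$ (and by continuity for $|\mathrm{Im}\,s|\le3$). In the half-plane it is $O(\log(|s|+2))$, by the standard bound $\zeta(s)=O(\log|\mathrm{Im}\,s|)$ for $\mathrm{Re}\,s\ge1$, $|\mathrm{Im}\,s|\ge2$, and the boundedness of $\zeta(s)\frac{s-1}{s+1}$ for $\mathrm{Re}\,s\ge1$, $|\mathrm{Im}\,s|\le2$. By the Phragmén–Lindelöf principle $\Phi$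 is bounded in the half-plane, and (8.4) follows since there $|s+1|/|s-1|=O(1)$ and $|\log(s+2)|=O(\log|\mathrm{Im}\,s|)$. Now if $|\tau|\ge3$, then $|\tau|\le N'Ax'$ and (8.4) give $|\zeta(\sigma_0+i\tau)|\ll(\log x')^{2/3}$, which contradicts (8.3) for large $x'$.

**Step 5: small $\tau$ can be dropped.** So $|\tau|<3$. If $\tau\ne0$, the simple pole of $\zeta$ at $1$ gives $|\zeta(\sigma_0+i\tau)|\ll1/|\tau|$, so (8.3) implies $|\tau|\ll 1/\log x'$. In all cases $|t|\le|\tau|\le A_3/\log x'$. Then
$$\sum_{p\le x'}\frac{|p^{it}-1|}p\le|t|\sum_{p\le x'}\frac{\log p}p=O(1),$$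
so (8.1) yields $\sum_{p\le x'}\frac{1-\mathrm{Re}\,g(p)\overline{\chi(p)}}p\le A_4$ with $A_4$ independent of $x'$. Only finitely many $\chi$ occur, so one $\chi$ serves for arbitrarily large $x'$; for it, the sum over all primes is at most $A_4$. For $p\nmid k_0$ the number $g(p)\overline{\chi(p)}$ is an $N'$-th root of unity, so it is either $1$ or satisfies $1-\mathrm{Re}\,g(p)\overline{\chi(p)}\ge1-\cos(2\pi/N')>0$. Hence the primes with $g(p)\ne\chi(p)$ have a convergent sum of reciprocals. Let $\mathcal Z$ be the union of these sets over $i=1,\dots,h$, together with the primes dividing $k_1\cdots k_h$. $\square$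

## 9. Avoiding the exceptional primes: proof of Proposition 4

Lemma 8 controls $g_i$ at integers with no prime factor in $\mathcal Z$. To compute $g_j(r)$ we look for an instance of (3.1) in which $r$ divides the $j$-th term, and in which all else is either a fixed number or free of primes from $\mathcal Z$.

**Step 1: parameters.** Let $k=\mathrm{lcm}(k_i)$ and $D=\max(1,\max_{i,j}|c_i-c_j|)$. Choose $y\ge\max(2,D)$ such that all primes dividing $qk$ are $\le y$ and $\sum_{p\in\mathcal Z,\,p>y}1/p<\frac1{2h}$. Let $Q=\prod_{p\le y}p$ and $Q'=\prod_{p\le y,\,p\nmid q}p$. Choose $\nu\ge1$ with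

* $\nu>v_p(k)$ for all $p\le y$,
* $\nu>v_p(c_i)+v_p(k)$ for all $p\mid q$ and all $i$ (recall $c_i\ge1$),
* $\nu>v_p(c_i-c_j)+v_p(k)$ for all $p\le y$ with $p\nmid q$, and all $i\ne j$.

Let $M=(qQ)^\nu$. Then $k$, $q^\nu$ and $Q'^\nu$ divide $M$. Note that $\nu$ does not depend on $j,r,r'$ below.

**Step 2: an instance of (3.1) containing $\rho\in\{r,r'\}$.** Fix $j$ and positive integers $r\equiv r'\pmod{q^\nu}$ coprime to $q$. As $Q'^\nu r$ is coprime to $q$, there is a positive integer $v$ with $Q'^\nu rv\equiv c_j\pmod{q^\nu}$; then also $Q'^\nu r'v\equiv c_j\pmod{q^\nu}$. For $\rho\in\{r,r'\}$ and $t\ge1$ put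
$$m=m_\rho(t)=Q'^\nu\rho v(1+Mt). \tag{9.1}$$
Then $m\equiv c_j\pmod{q^\nu}$ and $m\equiv0\pmod{Q'^\nu}$. In particular $m=qn+c_j$, with $n\ge n_0$ for $t$ large, and the other terms of (3.1) are $qn+c_i=m+c_i-c_j$.

**Step 3: split off the small primes of the other terms.** For $i\ne j$,
$$m+c_i-c_j\equiv c_i\pmod{q^\nu},\qquad m+c_i-c_j\equiv c_i-c_j\pmod{Q'^\nu}.$$
By the choice of $\nu$, the exponent of $p$ in $m+c_i-c_j$ is $v_p(c_i)$ for $p\mid q$, and $v_p(c_i-c_j)$ for $p\le y$, $p\nmid q$. So $m+c_i-c_j=w_iu_i$, where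
$$w_i=\prod_{p\mid q}p^{v_p(c_i)}\prod_{p\le y,\,p\nmid q}p^{v_p(c_i-c_j)}$$
is fixed and $u_i$ has no prime factor $\le y$. The residue of $m+c_i-c_j$ modulo $(qQ')^\nu$ does not depend on $t$ or $\rho$, and $w_i\mid(qQ')^\nu$; hence $u_i$ modulo $(qQ')^\nu/w_i$ does not depend on $t$ or $\rho$. By the choice of $\nu$, $k\mid(qQ')^\nu/w_i$: for $p\mid q$ the exponent of $p$ in the quotient is at least $\nu-v_p(c_i)>v_p(k)$, and for $p\le y$, $p\nmid q$, it is $\nu-v_p(c_i-c_j)>v_p(k)$. So $\theta_i:=\chi_i(u_i)$ does not depend on $t$ or $\rho$. Also $1+Mt$ has no prime factor $\le y$ and is $\equiv1\pmod k$.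

**Step 4: choose $t$ so that no prime of $\mathcal Z$ occurs.** We claim: for each $\rho$ there are arbitrarily large $t$ for which none of $1+Mt$ and $u_i$ $(i\ne j)$ is divisible by a prime of $\mathcal Z$. A prime $p\in\mathcal Z$ dividing one of these would be $>y$. If $p$ divides $1+Mt$, then $p\nmid M$, and this happens for one class of $t$ modulo $p$. For $i\ne j$ write $m+c_i-c_j=\alpha t+\beta$ with $\alpha=Q'^\nu\rho vM$ and $\beta=Q'^\nu\rho v+c_i-c_j$. If $p\nmid\alpha$, one class of $t$ modulo $p$ is excluded. If $p\mid\alpha$, then $p\mid\rho v$ because $p>y$, so $\beta\equiv c_i-c_j\not\equiv0\pmod p$ since $0<|c_i-c_j|\le D\le y<p$; then no $t$ is excluded.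

Among $t\le Y$, the primes $p\le Y$ therefore exclude at most
$$h\sum_{p\in\mathcal Z,\ y<p\le Y}\Bigl(\frac Yp+1\Bigr)\le\frac Y2+o(Y)$$
values. For $p>Y$, the relevant form is positive for $t$ large and is $O_\rho(Y)$; it equals $pl$ with $l=O_\rho(1)$, and $(p,l)$ determines $t$. So these $p$ exclude $O_\rho(\pi(O_\rho(Y)))+O_\rho(1)=o(Y)$ values. At least $\frac Y2-o(Y)$ values $t\le Y$ remain, which proves the claim.

**Step 5: read off $g_j(\rho)$.** For such a large $t$, Lemma 8 gives $g_j(1+Mt)=\chi_j(1+Mt)=1$ and $g_i(u_i)=\chi_i(u_i)=\theta_i$. Now (3.1) says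
$$e^{2\pi\sqrt{-1}\,C/N}=g_j(m)\prod_{i\ne j}g_i(w_iu_i)=g_j(Q'^\nu)\,g_j(\rho)\,g_j(v)\prod_{i\ne j}g_i(w_i)\theta_i .$$
Everything except $g_j(\rho)$ is independent of $\rho\in\{r,r'\}$. So $g_j(r)=g_j(r')$, that is, $F_j(r)=F_j(r')$. For $q=1$ the congruence is empty; take $r'=1$ to get $F_j(r)=0$ for all $r\in\mathbb N$, so $F_j=0$. This proves Proposition 4. $\square$

## 10. Sparse bad primes do not exist

We turn to Proposition 3, where $\Gamma$ is an arbitrary abelian group. Let again $D=\max(1,\max_{i,j}|c_i-c_j|)$.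

**Definition.** For $P\geq 2$ let $\Gamma_P\le\Gamma$ be generated by $C$ and all $F_j(p)$, $p<P$ prime, $1\le j\le h$. A prime $r$ is *bad* if $F_j(r)\notin\Gamma_P$ for some $j$, and *good* otherwise. Let $\mathcal N$ be the set of positive integers divisible by some bad prime, $v=1_{\mathcal N}$, and $\sigma(z)=\sum_{r\le z,\ r\text{ bad}}1/r$.

Bad primes are $\ge P$. If $n\notin\mathcal N$, then $F_j(n)\in\Gamma_P$ for all $j$. Proposition 3 says that for $P$ large there are no bad primes.

**Example.** In the example of Section 2 we have $h=1$, $q=3$, $c_1=1$, $\Gamma=\mathbb Q_*/B$, $C=0$, and $F(p)=0$ exactly for $p\equiv1\pmod3$. For $P=2$ the group $\Gamma_P$ is trivial, and the bad primes are $3$ and all $p\equiv2\pmod3$; the sum of their reciprocals diverges. For $P=3$ the group $\Gamma_P$ is generated by $F(2)$, and $3$ is the only bad prime. For $P=4$ there are none.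

The natural approach to a bad prime $r$ is to find a multiple $rK$ as one term of (3.1) in which $K$ and all other terms are free of bad primes; then (3.1) expresses $F_i(r)$ through $\Gamma_P$. Counting shows that this works if bad primes are sparse.

**Lemma 9.** If $P>\max(q,D)$, $P>qn_0+\max_ic_i$ and $\sum_{r\text{ bad}}1/r\le\eta$ with $\eta<1/(2qh)$, then there are no bad primes.

**Proof.** Suppose $r$ is bad, with $F_i(r)\notin\Gamma_P$. As $r\ge P>q$, there is a class $\kappa_0$ modulo $q$ with $r\kappa_0\equiv c_i\pmod q$. Consider the $K$ with $1\le K\le Y$ and $K\equiv\kappa_0\pmod q$; there are at least $Y/q-1$ of them. For each, $rK=qn+c_i$ with $n\ge n_0$, since $r\ge P>qn_0+c_i$. By (3.1),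
$$F_i(r)+F_i(K)+\sum_{j\ne i}F_j(rK+c_j-c_i)=C\in\Gamma_P .$$
Since $F_i(r)\notin\Gamma_P$, either $K\in\mathcal N$ or $rK+c_j-c_i\in\mathcal N$ for some $j\ne i$. We count the $K\le Y$ for which this can happen.

At most $\eta Y$ of them lie in $\mathcal N$. Now fix $j\ne i$, put $d_j=c_j-c_i\ne0$, and let a bad prime $p$ divide $rK+d_j$. Then $p\ne r$, because $r>D\ge|d_j|$. So for each $p\le Y$ one class of $K$ modulo $p$ is possible, and the primes $p\le Y$ account for at most $\sum_{p\le Y\text{ bad}}(Y/p+1)\le\eta Y+\pi(Y)$ values of $K$. If $p>Y$, then $rK+d_j=pl$ with $l\le r+1$ (for $Y\ge D$), and $(p,l)$ determines $K$; at most $(r+1)\pi(rY+D)$ values of $K$ arise. With $r$ fixed and $Y\to\infty$, in total at most $h\eta Y+o(Y)$ values of $K$ are possible. As $h\eta<1/(2q)$, this is less than $Y/q-1$ for large $Y$, a contradiction. $\square$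

The lemma says nothing if the sum of reciprocals of the bad primes is large or infinite, as happens for $P=2$ in the example. So the remaining task is to prove sparseness for large $P$.

## 11. Bad primes are sparse: proof of Proposition 3

**Lemma 10.** If $\eta>0$ is small enough in terms of $q,h,D$, and $P$ is large enough, then $\sigma(z)<\eta$ for all $z$.

Choose $\eta<1/(2qh)$ as well. Then Lemmas 9 and 10 show that for large $P$ there are no bad primes, which is Proposition 3. So everything rests on Lemma 10.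

If the lemma fails, stop at the first $y$ where $\sigma(y)\ge\eta$. On a logarithmic window a little beyond $y$, the set $\mathcal N$ has probability of order $\eta$, and (3.1) says that $m\in\mathcal N$ with exactly one bad prime factor forces another member of $\mathcal N$ at a bounded distance. So $\mathbf P(m\in\mathcal N,\ m+d\in\mathcal N)\gg\eta$ for some $1\le d\le D$, whereas independence would predict $O(\eta^2)$.

The first attempt at a contradiction is to bound this correlation directly by $\sum_{r,r'}\mathbf P(r\mid m,\ r'\mid m+d)$, over bad $r,r'$. For $rr'$ small, (5.2) gives $1/(rr')$ up to an error $1/x_1$. But $r$ and $r'$ may both be near $y$, and then $rr'$ is near $y^2$, far beyond $x$; the error exceeds the main term and the bound is lost. Enlarging $x$ past $y^2$ does not help, because primes between $y$ and $x$ would then enter with a reciprocal sum that can be about $\log2$, which is not controlled by the choice of $y$. The remedy is Lemma 5: it replaces the single shift $d$ by the shifts $dp$, with $p$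 ranging over most of some $\mathcal P_H$. An average over so many shifts can be bounded with two further theorems.

**Theorem MR** (Matomäki–Radziwiłł, Ann. of Math. 183 (2016), Theorem 1). There are absolute constants $c,c'>1$ such that for every multiplicative $f:\mathbb N\to[-1,1]$, $2\le w\le X$ and $\delta'>0$,
$$\Bigl|\frac1w\sum_{m\le n\le m+w}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Bigr|\le\delta'+c'\frac{\log\log w}{\log w}$$
for all but at most $cX\bigl(\frac{(\log w)^{1/3}}{\delta'^2w^{\delta'/25}}+\frac1{\delta'^2(\log X)^{1/50}}\bigr)$ integers $m\in[X,2X]$.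

Taking $\delta'=\delta/2$ we get the form we use: for every $\delta>0$ there is $w_0(\delta)$, and for each $w\ge w_0$ an $X_0(\delta,w)$, such that for $X\ge X_0$ and *every* such $f$ the left side is $\le\delta$ for all but at most $\delta X$ integers $m\in[X,2X]$. (For $w$ large the term $c'\log\log w/\log w$ and the first part of the exceptional bound are at most $\delta/2$ and $\delta X/2$; for $X$ large the second part is at most $\delta X/2$.)

**Bound S** (Halberstam–Richert, *Sieve Methods*, Theorem 3.11). For even $t$ with $1\le t\le H$,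
$$\#\{p\le H:\ p+t\text{ prime}\}\ll\mathfrak S(t)\frac H{\log^2H},\qquad\mathfrak S(t)=\prod_{p\mid t}\Bigl(1+\frac1p\Bigr).$$
(Their factor $\prod_{2<p\mid t}\frac{p-1}{p-2}$ is $\ll\mathfrak S(t)$.)

**Proof of Lemma 10.** **Constants.** They are fixed in this order. First $\eta>0$, small in terms of $q,h,D$; in particular $\eta\le1/(20q)$ and $\eta<1/(2qh)$. Then $H_0$, a large power of $2$, and $\varepsilon=\eta/(20qh^2)$. Then $H_1,X_1$ from Lemma 5 with $\mathcal A=\{0,1\}$, $\kappa=D$. Finally $P$, large; in particular $P>H_1$, $P>q$, $P>D$, $P>qn_0+\max_ic_i$. In this proof $o(1)$ tends to $0$ as $P\to\infty$ with the other parameters fixed; $C_1,C_2,\dots$ are absolute.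

**Step 1: the window.** Suppose the lemma fails and let $y$ be minimal with $\sigma(y)\ge\eta$. Then $y$ is a bad prime, $y\ge P$, and $\sigma(y)\le\eta+1/y$. Take $x_1=y^{1+\eta}$ and $x=y^{1+2\eta}$ in Section 5; $\log\omega=\eta\log y$ is large. Since $2x\le y^{1+3\eta}$, Mertens' theorem gives
$$\sigma(2x)\le\eta+\log(1+3\eta)+o(1)\le5\eta. \tag{11.1}$$
By (5.3), $\mathbf Ev(m)\le2\sigma(x)$, so
$$\mathbf Ev(m)\le10\eta. \tag{11.2}$$

**Step 2: a correlation of order $\eta$ at a bounded shift.** For each bad $r$ pick $i(r)$ with $F_{i(r)}(r)\notin\Gamma_P$. Since $\sigma(y)\ge\eta$, there is $i$ such that $\mathcal R=\{r\le y\text{ bad},\ i(r)=i\}$ has $\sum_{r\in\mathcal R}1/r\ge\eta/h$. Let $\mathcal E$ be the event: $m\equiv c_i\pmod q$, and $m$ has exactly one bad prime factor counted with multiplicity, which lies in $\mathcal R$. It is the disjoint union over $r\in\mathcal R$ of the events "$r\mid m$, $m\equiv c_i\pmod q$, and $rr'\nmid m$ for every bad $r'$" ($r'=r$ included). Here $r\ge P>q$, so $r\nmid q$, and (5.2)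 applies with modulus $qr$; the errors $1/x_1$ add up to at most $y/x_1=o(1)$. With (5.3) and (11.1),
$$\mathbf P(\mathcal E)\ge\sum_{r\in\mathcal R}\Bigl(\mathbf P(r\mid m,\,m\equiv c_i\,(\mathrm{mod}\ q))-\sum_{r'\le x\text{ bad}}\mathbf P(rr'\mid m)\Bigr)\ge\Bigl(\frac1q-10\eta\Bigr)\sum_{r\in\mathcal R}\frac1r-o(1)\ge\frac\eta{2qh}-o(1).$$
Let $m\in\mathcal E$ with bad prime factor $r$. Then $m=qn+c_i$ with $n\ge n_0$ (as $m\ge x_1\ge P$). We have $F_i(m)=F_i(r)+F_i(m/r)\notin\Gamma_P$, because $m/r\notin\mathcal N$ gives $F_i(m/r)\in\Gamma_P$. By (3.1), $F_i(m)+\sum_{j\ne i}F_j(m+c_j-c_i)=C\in\Gamma_P$. Hence $m+c_j-c_i\in\mathcal N$ for some $j\ne i$. (For $h=1$ there is no such $j$, and we have the contradiction already.) There are fewer than $h$ choices of $j$, so one shift $c_j-c_i$ occurs with probability at least $\frac{\eta}{2qh^2}-o(1)$; if it is negative, we apply (5.1) to translate. So there is $1\le d\le D$ with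
$$\mathbf P(m\in\mathcal N,\ m+d\in\mathcal N)\ge\frac\eta{3qh^2}. \tag{11.3}$$

**Step 3: from the shift $d$ to the shifts $dp$.** Let $p\le H_1$ be prime. As $H_1<P$, $p$ is good, so $pk\in\mathcal N\iff k\in\mathcal N$. Apply (5.4) with $\varphi(k)=v(k)v(k+d)$: for $p\mid m$ we have $v(m/p)=v(m)$ and $v(m/p+d)=v(m+dp)$, so by (11.3)
$$p\,\mathbf P(p\mid m,\ m\in\mathcal N,\ m+dp\in\mathcal N)\ge\frac\eta{3qh^2}-o(1)\ge\frac\eta{4qh^2}.$$
Apply Lemma 5 with $u=v$ and $B_p$ the set of patterns whose entries number $0$ and $d$ are $1$. For some $H\in[H_0,H_1]$, at least half of the $p\in\mathcal P_H$ satisfy $\mathbf P(m\in\mathcal N,\ m+dp\in\mathcal N)\ge\frac\eta{4qh^2}-\varepsilon=\frac\eta{5qh^2}$. Therefore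
$$\frac1{|\mathcal P_H|}\sum_{p\in\mathcal P_H}\mathbf E\,v(m)v(m+dp)\ge\frac\eta{10qh^2}. \tag{11.4}$$

**Step 4: Cauchy–Schwarz, to reach differences of primes.** By (11.2) the left side of (11.4) is at most $(10\eta)^{1/2}V^{1/2}$, where
$$V=\mathbf E\Bigl(\frac1{|\mathcal P_H|}\sum_{p\in\mathcal P_H}v(m+dp)\Bigr)^2=\frac1{|\mathcal P_H|^2}\sum_{p,p'\in\mathcal P_H}c(|p-p'|)+o(1),\qquad c(t)=\mathbf E\,v(m)v(m+dt)\le10\eta,$$
by expanding the square and translating with (5.1).

**Step 5: the sieve replaces differences of primes by all integers $t\le H$.** The terms $p=p'$ contribute at most $1/|\mathcal P_H|\le4\log H/H$. Odd differences do not occur in $\mathcal P_H$. By Bound S and (6.1) the other terms contribute at most $\frac{C_1}H\sum_{t\le H}\mathfrak S(t)c(t)$. On average $\mathfrak S(t)^2$ is bounded: since $(1+\frac1p)^2\le1+\frac3p$,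
$$\sum_{t\le H}\mathfrak S(t)^2\le\sum_{t\le H}\prod_{p\mid t}\Bigl(1+\frac3p\Bigr)=\sum_{t\le H}\ \sum_{\substack{e\mid t\\ e\text{ squarefree}}}\ \prod_{p\mid e}\frac3p\le\sum_{e\text{ squarefree}}\frac He\prod_{p\mid e}\frac3p=H\prod_p\Bigl(1+\frac3{p^2}\Bigr)=O(H).$$
By Cauchy–Schwarz and $c(t)^2\le10\eta\,c(t)$,
$$V\le\frac{4\log H}H+\frac{C_1}H\sum_{t=1}^H\mathfrak S(t)c(t)+o(1)\le\frac{4\log H}H+C_2\Bigl(10\eta\cdot\frac1H\sum_{t=1}^Hc(t)\Bigr)^{1/2}+o(1). \tag{11.5}$$

**Step 6: short intervals contain few elements of $\mathcal N$.** Put $w=dH$ and $W(m)=\frac1w\sum_{t=1}^wv(m+t)\le1$. Including all shifts up to $w$ instead of the multiples of $d$,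
$$\frac1H\sum_{t\le H}c(t)\le d\,\mathbf E\,v(m)W(m). \tag{11.6}$$
The function $1-v$ is completely multiplicative with values in $\{0,1\}$: it is $1$ exactly at integers without bad prime factors. Apply Theorem MR to it with $\delta=\eta^2/4$. This is allowed: $H_0\ge w_0(\delta)$, only finitely many values $w=dH$ occur ($d\le D$, $H\in[H_0,H_1]$), and $x_1$ is large in terms of them. So for every $X\in[x_1,x]$ and all but $\frac{\eta^2}4X$ integers $m\in[X,2X]$,
$$W(m)\le1+\frac1w-\frac1w\sum_{m\le n\le m+w}(1-v(n))\le1+\frac1w-\frac1X\sum_{X\le n\le2X}(1-v(n))+\eta .$$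
There are at least $X-1$ integers in $[X,2X]$, and at most $\frac Xr+1$ of them are multiples of $r$. So, by (11.1), $\pi(2X)=o(X)$, and $H_0\ge2/\eta$,
$$W(m)\le\eta+\frac1w+o(1)+\frac1X\sum_{\substack{r\le2X\\ r\text{ bad}}}\Bigl(\frac Xr+1\Bigr)\le\eta+\frac\eta2+5\eta+o(1)\le7\eta .$$
Cover $[x_1,x]$ by at most $2\log\omega$ intervals $[X,2X]$ with $X\in[x_1,x]$. In each, the exceptional $m$ have probability at most $\frac{\eta^2}4X\cdot\frac1{X\Lambda}$. Since $\Lambda\ge\frac12\log\omega$, the exceptional $m$ have total probability at most $\frac{\eta^2}4\cdot\frac{2\log\omega}\Lambda\le\eta^2$. With (11.2) and (11.6),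
$$\frac1H\sum_{t\le H}c(t)\le D(7\eta\cdot10\eta+\eta^2)=71D\eta^2 .$$

**Step 7: the contradiction.** Let $H_0$ be so large that $4\log H/H\le\eta^2$ for $H\ge H_0$. Then (11.5) gives $V\le\eta^2+C_2(710D\eta^3)^{1/2}+o(1)\le C_3D^{1/2}\eta^{3/2}$. By Step 4 the left side of (11.4) is at most
$$(10\eta)^{1/2}\bigl(C_3D^{1/2}\eta^{3/2}\bigr)^{1/2}\le C_4D^{1/4}\eta^{5/4}.$$
This contradicts (11.4) if $\eta$ was chosen with $C_4D^{1/4}\eta^{1/4}<1/(10qh^2)$. So $\sigma(z)<\eta$ for all $z$. $\square$

Lemmas 9 and 10 give Proposition 3. Together with Proposition 4 and Section 3 this proves Theorem 2, hence Theorem 1, and Conjecture III is true: $A=\mathbb Q_*^h$. $\blacksquare$
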